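\title{Associated weights and the biduality problem for weighted spaces of holomorphic functions}

\begin{abstract}
Let $v$ be a weight on an open set $U\subset\mathbf C^n$. If the weighted space $\mathcal H_v(U)$ is canonically the bidual of its subspace $\mathcal H_{v_o}(U)$ of functions with $v|f|$ vanishing at the boundary, then the associated weights $\tilde v$ and $\tilde v_o$ coincide. We show that the converse is false: for every $n\ge2$ there is a weight on $\mathbf C^n$ with $v=\tilde v=\tilde v_o$ for which the canonical restriction map has an infinite-dimensional kernel. In the plane the converse is true, even under the weaker hypothesis $\tilde v_o\le C\tilde v$, for a large class of open sets that contains $\mathbf C$ and all finitely connected domains.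
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}
Let $U\subset\mathbf C^n$ be open. A \emph{weight} on $U$ is a bounded, strictly positive, continuous function $v:U\to\mathbf R$. We write $\mathcal H_v(U)$ for the Banach space of holomorphic functions $f$ on $U$ with
\[
\|f\|_v=\sup_{z\in U}v(z)|f(z)|<\infty ,
\]
and $\mathcal H_{v_o}(U)$ for the closed subspace of those $f$ for which $v|f|$ tends to $0$ at the boundary of $U$: for every $\epsilon>0$ there is a compact set $K\subset U$ with $v|f|<\epsilon$ on $U\setminus K$. In particular, for $U=\mathbf C^n$ the boundary is the point at infinity. We abbreviate $E=\mathcal H_{v_o}(U)$ and denote by $B_v$, $B_{v_o}$ the closed unit balls of $\mathcal H_v(U)$ and $E$. The compact-open topology is denoted by $\tau_o$.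

The \emph{associated weights} are
\[
\tilde v(z)=\frac1{\sup\{|f(z)|:f\in B_v\}},\qquad
\tilde v_o(z)=\frac1{\sup\{|f(z)|:f\in B_{v_o}\}}\qquad(z\in U),
\]
with $1/0=+\infty$. Since $v$ is bounded, $\mathcal H_v(U)$ contains the constants and $\tilde v$ is finite; $\tilde v_o(z)=+\infty$ means that every $f\in E$ vanishes at $z$. If $f\in B_v$, then $|f|\le1/v$; and $B_{v_o}\subset B_v$. Therefore always
\begin{equation}\label{eq:order}
v\le\tilde v\le\tilde v_o .
\end{equation}

Let $\mathcal G_v(U)$ be the space of linear functionals on $\mathcal H_v(U)$ whose restriction to $B_v$ is $\tau_o$-continuous, with the norm of $\mathcal H_v(U)'$. Consider the evaluation map $\tilde\Phi:\mathcal H_v(U)\to\mathcal G_v(U)'$, $\tilde\Phi(f)(F)=F(f)$, and the restriction map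
\[
\tilde R:\mathcal G_v(U)\to\mathcal H_{v_o}(U)',\qquad \tilde R(\phi)=\phi|_{\mathcal H_{v_o}(U)} .
\]
It is known (Bierstedt--Summers) that $\tilde\Phi$ is always an isomorphism. It is also known that $\tilde R$ is an isometric isomorphism if and only if $B_{v_o}$ is $\tau_o$-dense in $B_v$. We say that \emph{$v$ gives a positive solution to the Biduality Problem} if these two equivalent conditions hold; in this case $\mathcal H_v(U)$ is, in this canonical way, isometrically isomorphic to the bidual of $\mathcal H_{v_o}(U)$. For brevity we then also say that \emph{biduality holds}.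

\subsection{What the associated weights measure}
The evaluation $\delta_z$ at a point $z\in U$ belongs to $\mathcal G_v(U)$, and by definition
\[
\|\delta_z\|=\frac1{\tilde v(z)},\qquad \|\tilde R\,\delta_z\|=\frac1{\tilde v_o(z)} .
\]
So $\tilde v=\tilde v_o$ says that $\tilde R$ preserves the norm of every point evaluation. Biduality requires that $\tilde R$ preserve the norm of every \emph{linear combination} of point evaluations as well, so it implies $\tilde v=\tilde v_o$. Is the converse true?

In the simplest examples the two properties hold or fail together.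
\begin{itemize}
\item $v(z)=1-|z|$ on the unit disc. For $f\in B_v$ and $0<r<1$ the dilation $f(rz)$ is bounded and satisfies $v(z)|f(rz)|\le v(rz)|f(rz)|\le1$, so it is in $B_{v_o}$. Let $r\to1$: biduality holds, and hence $\tilde v=\tilde v_o$.
\item $v\equiv1$ on the unit disc. By the maximum principle $E=\{0\}$, so biduality fails and $\tilde v_o\equiv+\infty$.
\item $v(z)=1/(1+|z|)$ on $\mathbf C$. Then $\mathcal H_v(\mathbf C)$ is spanned by $1$ and $z$, while $E$ consists of the constants. So biduality fails. Here $\tilde v_o\equiv1$, while $\tilde v(z)\le1/|z|<1$ for $|z|>1$ because $\|z\|_v=1$.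
\end{itemize}
One may therefore guess that the converse is true. Whether $\tilde v=\tilde v_o$ implies a positive solution to the Biduality Problem is stated as an open question in \cite{BP}. We answer it in the negative, and then show that in one variable the guess is correct for a large class of open sets.

\subsection{Results}

\begin{theorem}\label{thm:counter}
Let $n\ge2$. Write the points of $\mathbf C^n$ as $(z,y,\zeta)$ with $z,y\in\mathbf C$ and $\zeta\in\mathbf C^{n-2}$ (no $\zeta$ if $n=2$), and let
\[
\tau=\tau(z,y)=y^2-\sin z,\qquad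
v(z,y,\zeta)=\exp\bigl(-\tfrac12|\operatorname{Im}z|-\tfrac12|\tau|^2-\tfrac12|\zeta|^2\bigr).
\]
Then $v$ is a weight on $\mathbf C^n$ with the following properties.
\begin{enumerate}
\item[(1)] $v=\tilde v=\tilde v_o$ on $\mathbf C^n$.
\item[(2)] Every $f\in\mathcal H_{v_o}(\mathbf C^n)$ satisfies $f(z,y,\zeta)=f(z,-y,\zeta)$, while the function $y$ belongs to $\mathcal H_v(\mathbf C^n)$. Hence $B_{v_o}$ is not $\tau_o$-dense in $B_v$, and $v$ does not give a positive solution to the Biduality Problem.
\item[(3)] $\ker\tilde R$ is infinite dimensional, and the $\tau_o$-closure of $B_{v_o}$ is exactly the set of those $f\in B_v$ that are even in $y$.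
\end{enumerate}
\end{theorem}

So $\tilde R$ preserves the norm of each $\delta_{(z,y,\zeta)}$ and yet annihilates every difference $\delta_{(z,y,\zeta)}-\delta_{(z,-y,\zeta)}$.

For the positive result let $D(b,\rho)$ denote the open disc. We call an open set $U\subset\mathbf C$, with complement $Q=\mathbf C\setminus U$, \emph{admissible} if each $p\in Q$ satisfies one of the following:
\begin{enumerate}
\item[(a)] $p$ is an isolated point of $Q$;
\item[(b)] there is $\ell>0$ such that every connected component of $Q$ that meets $D(p,\ell)$ has diameter at least $\ell$ (possibly $\infty$).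
\end{enumerate}

\begin{theorem}\label{thm:plane}
Let $U\subset\mathbf C$ be admissible and let $v$ be a weight on $U$. The following are equivalent:
\begin{enumerate}
\item[(i)] $v$ gives a positive solution to the Biduality Problem;
\item[(ii)] $\tilde v=\tilde v_o$;
\item[(iii)] $\tilde v_o\le C\tilde v$ for some constant $C$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor}
For $U=\mathbf C^n$, the implication ``$\tilde v=\tilde v_o$ implies a positive solution to the Biduality Problem'' holds for all weights $v$ if and only if $n=1$.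
\end{corollary}

\begin{proof}
For $n=1$ the set $Q$ is empty, so $U$ is admissible and Theorem~\ref{thm:plane} applies. For $n\ge2$ use Theorem~\ref{thm:counter}.
\end{proof}

Admissibility holds for $\mathbf C$ and for the complement of any closed discrete set. It also holds for every finitely connected domain $U$, as follows. Let $K_\infty,K_1,\dots,K_m$ be the components of $\hat{\mathbf C}\setminus U$, with $\infty\in K_\infty$. They are pairwise disjoint compact sets, so a small disc around a point of $Q$ meets only one of them.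
\begin{itemize}
\item If $K_j$ ($1\le j\le m$) is a single point, that point is isolated in $Q$.
\item If $K_j$ ($1\le j\le m$) has more than one point, (b) holds at its points with $\ell$ the minimum of $\operatorname{diam}K_j$ and the distance from $K_j$ to the rest of $Q$ (if there is any).
\item Every component of $K_\infty\setminus\{\infty\}$ is unbounded, so (b) holds at the points of this set with any $\ell$ so small that $D(p,\ell)$ misses $K_1,\dots,K_m$.
\end{itemize}
The unboundedness follows from the \emph{boundary bumping theorem} \cite[Thm.~5.4]{Nadler}: if $W$ is a nonempty proper open subset of a continuum (a compact connected metric space), then every component of $\overline W$ meets the boundary of $W$. Indeed, let $q\in K_\infty\setminus\{\infty\}$ and $N>|q|$; with $W=K_\infty\cap D(0,N)$ the theorem gives a connected subset of $K_\infty\setminus\{\infty\}$ that contains $q$ and meets $\{|z|=N\}$, and $N$ is arbitrary.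

A set such as $\mathbf C\setminus(\{0\}\cup\{1/j:j\ge1\})$ is not admissible, and we make no claim about non-admissible planar open sets.

\section{The counterexample}

\subsection{The mechanism on a curve}\label{sec:curve}
The idea is clearest in one complex dimension, on a double cover of the plane. The definitions of Section~1 make sense word for word on the smooth curve
\[
X=\{(z,y)\in\mathbf C^2:\ y^2=\sin z\}\quad\text{with the weight}\quad \omega(z,y)=e^{-\frac12|\operatorname{Im}z|} .
\]
The curve covers the $z$-plane twice and is branched over the zeros of $\sin z$. (It is smooth because $\cos z\ne0$ where $y=0$; near such a point $y$ is a local coordinate.) Since $|y|^2=|\sin z|$, going to infinity in $X$ means $|z|\to\infty$. The weight depends only on $z$, and we shall see that functions of $z$ alone already determine the associated weights. The function $y$, on the other hand, is as large as the weight permits, so large that no nonzero multiple $yB(z)$ can decay after multiplication by $\omega$.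

Two elementary facts are needed, here and later. First, the entire function
\[
S(\lambda)=\frac{\sin\lambda}\lambda=\frac12\int_{-1}^1e^{it\lambda}\,dt
\]
satisfies, since also $|\sin\lambda|\le e^{|\operatorname{Im}\lambda|}$,
\begin{equation}\label{eq:S}
|S(\lambda)|\le e^{|\operatorname{Im}\lambda|}\min\bigl(1,1/|\lambda|\bigr),\qquad
S(i\eta)=\frac{\sinh\eta}\eta\ge1\quad(\eta\in\mathbf R,\ S(0)=1).
\end{equation}
Second, let $\Pi_N$ be the square $\{|\operatorname{Re}z|,|\operatorname{Im}z|\le(N+\frac12)\pi\}$, $N=0,1,2,\dots$. Then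
\begin{equation}\label{eq:sin}
|\sin z|\ge\tfrac14e^{|\operatorname{Im}z|}\qquad(z\in\partial\Pi_N).
\end{equation}
This follows from $|\sin(x+it)|^2=\sin^2x+\sinh^2t$: on the vertical sides $\sin^2x=1$, so $|\sin z|=\cosh t\ge\frac12e^{|t|}$; on the horizontal sides $|t|\ge\pi/2$, so $e^{2|t|}\ge2$ and $|\sin z|\ge\sinh|t|\ge\frac14e^{|t|}$.

\emph{Even functions determine the associated weights.} Fix a point of $X$ over $z_0=x_0+i\eta_0$, let $s=1$ if $\eta_0\ge0$ and $s=-1$ otherwise, and let $0<\epsilon<\frac12$. The function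
\begin{equation}\label{eq:e}
e_\epsilon(z)=e^{-is(\frac12-\epsilon)(z-x_0)}\,S(\epsilon(z-x_0))
\end{equation}
gives up a little exponential growth in exchange for decay: by \eqref{eq:S},
\begin{equation}\label{eq:ebound}
e^{-\frac12|\operatorname{Im}z|}|e_\epsilon(z)|\le\min\Bigl(1,\frac1{\epsilon|z-x_0|}\Bigr),\qquad
|e_\epsilon(z_0)|=e^{(\frac12-\epsilon)|\eta_0|}S(i\epsilon\eta_0)\ge e^{-\epsilon|\eta_0|}\,e^{\frac12|\eta_0|} .
\end{equation}
So $e_\epsilon\in B_{\omega_o}$, and letting $\epsilon\to0$ we get $\tilde\omega_o\le\omega$. By \eqref{eq:order}, $\omega=\tilde\omega=\tilde\omega_o$.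

\emph{Odd functions are missing.} We have $\omega|y|\le1$ because $|\sin z|\le e^{|\operatorname{Im}z|}$, so $y\in\mathcal H_\omega(X)$. Let $f\in\mathcal H_{\omega_o}(X)$ be odd in $y$. Then $f/y$ is invariant under $y\mapsto-y$ and is a function $B(z)$; near a point of $X$ with $y=0$ the odd function $f$ is $y$ times a holomorphic function of $y^2=\sin z$, so $B$ is entire. Over $\partial\Pi_N$ we have $|y|\ge\frac12e^{\frac12|\operatorname{Im}z|}$ by \eqref{eq:sin}, so $|B|\le2\,\omega|f|$ there. The right side tends to $0$ uniformly as $N\to\infty$, and the maximum principle gives $B\equiv0$. For general $f\in\mathcal H_{\omega_o}(X)$ this applies to the odd part of $f$. Thus $\mathcal H_{\omega_o}(X)$ consists of even functions, and $y$ is not in its $\tau_o$-closure.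

\subsection{From the curve to \texorpdfstring{$\mathbf C^n$}{Cn}}
The curve $X$ is the level set $\{\tau=0\}$ of $\tau=y^2-\sin z$ on $\mathbf C^2$, and the nearby level sets $y^2=\sin z+t_0$ behave in the same way. It remains to add a weight in the directions transverse to these curves that does not disturb the two halves of the argument. A Gaussian does this: for $\tau_0\in\mathbf C$,
\begin{equation}\label{eq:gauss}
e^{-\frac12|\tau|^2}\bigl|e^{\tau\bar\tau_0-\frac12|\tau_0|^2}\bigr|=e^{-\frac12|\tau-\tau_0|^2},
\end{equation}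
so the Gaussian $e^{|\tau|^2/2}$ is attained at any prescribed point $\tau_0$ by an entire function of $\tau$ that decays, relative to it, away from $\tau_0$. The same holds for $\zeta\in\mathbf C^{n-2}$, with $\tau\bar\tau_0$ replaced by $\zeta\cdot\bar\zeta_0=\sum_j\zeta_j\overline{\zeta_{0,j}}$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The function $v$ is continuous, strictly positive and at most $1$. If $|z|+|\tau|+|\zeta|$ stays bounded, so does $|y|^2\le|\tau|+|\sin z|$. Therefore
\begin{equation}\label{eq:infty}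
(z,y,\zeta)\to\infty\ \text{in}\ \mathbf C^n\quad\text{implies}\quad|z|+|\tau|+|\zeta|\to\infty .
\end{equation}

\emph{Proof of (1).} Fix $(z_0,y_0,\zeta_0)$, and put $z_0=x_0+i\eta_0$ and $\tau_0=\tau(z_0,y_0)$. With $e_\epsilon$ from \eqref{eq:e}, $0<\epsilon<\frac12$, let
\[
f_\epsilon=e_\epsilon(z)\,e^{\tau\bar\tau_0-\frac12|\tau_0|^2}\,e^{\zeta\cdot\bar\zeta_0-\frac12|\zeta_0|^2}.
\]
By \eqref{eq:ebound} and \eqref{eq:gauss},
\[
v|f_\epsilon|\le\min\Bigl(1,\frac1{\epsilon|z-x_0|}\Bigr)e^{-\frac12|\tau-\tau_0|^2-\frac12|\zeta-\zeta_0|^2},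
\]
which is at most $1$ and tends to $0$ at infinity by \eqref{eq:infty}. So $f_\epsilon\in B_{v_o}$. Moreover
\[
|f_\epsilon(z_0,y_0,\zeta_0)|\ge e^{-\epsilon|\eta_0|}\,e^{\frac12|\eta_0|+\frac12|\tau_0|^2+\frac12|\zeta_0|^2}=\frac{e^{-\epsilon|\eta_0|}}{v(z_0,y_0,\zeta_0)} .
\]
Letting $\epsilon\to0$ gives $\tilde v_o\le v$, and \eqref{eq:order} gives equality throughout.

\emph{Proof of (2).} From $|y|^2\le|\tau|+e^{|\operatorname{Im}z|}$ we get $|y|\le|\tau|^{1/2}+e^{\frac12|\operatorname{Im}z|}$ and
\begin{equation}\label{eq:y}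
v|y|\le\bigl(|\tau|^{1/2}+1\bigr)e^{-\frac12|\tau|^2}\le2 ,
\end{equation}
because $|\tau|^{1/2}e^{-|\tau|^2/2}\le1$. So $y\in\mathcal H_v(\mathbf C^n)$ and $y/2\in B_v$.

Let $f\in E$. The weight is invariant under $y\mapsto-y$, so the odd part $f_-=\frac12\bigl(f(z,y,\zeta)-f(z,-y,\zeta)\bigr)$ is in $E$. Its power series in $y$ contains only odd powers, so $f_-=y\,G(z,y^2,\zeta)$ with $G$ entire, and hence
\[
f_-=y\,B(z,\tau,\zeta),\qquad B(z,t,\zeta)=G(z,t+\sin z,\zeta)\ \text{entire in}\ (z,t,\zeta).
\]
Fix $\zeta$ and $t_0$ with $|t_0|\le\frac18$. By \eqref{eq:sin}, $|t_0+\sin z|\ge\frac14e^{|\operatorname{Im}z|}-\frac18\ge\frac18e^{|\operatorname{Im}z|}$ on $\partial\Pi_N$. For $z\in\partial\Pi_N$ choose $y$ with $y^2=t_0+\sin z$, so that $\tau(z,y)=t_0$. At the point $(z,y,\zeta)$,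
\[
v|f_-|=|t_0+\sin z|^{1/2}e^{-\frac12|\operatorname{Im}z|}e^{-\frac12|t_0|^2-\frac12|\zeta|^2}|B(z,t_0,\zeta)|
\ge8^{-1/2}e^{-\frac1{128}-\frac12|\zeta|^2}|B(z,t_0,\zeta)| .
\]
Since $f_-\in E$, the left side tends to $0$ uniformly for $z\in\partial\Pi_N$ as $N\to\infty$. By the maximum principle on $\Pi_N$, $B(\cdot,t_0,\zeta)\equiv0$. This holds for all $\zeta$ and all $|t_0|\le\frac18$, so $B\equiv0$ by the identity theorem and $f$ is even in $y$.

Every function in the $\tau_o$-closure of $E$ is then even in $y$, but $y/2\in B_v$ is not. So $B_{v_o}$ is not $\tau_o$-dense in $B_v$.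

\emph{Proof of (3).} For $b\in\mathbf C\setminus\{0\}$ let $\phi_b=\delta_{(0,b,0)}-\delta_{(0,-b,0)}\in\mathcal G_v(\mathbf C^n)$. By (2), $\tilde R(\phi_b)=0$. For every polynomial $p$ the function $y\,p(\tau)$ is in $\mathcal H_v(\mathbf C^n)$, since \eqref{eq:y} gives $v|y\,p(\tau)|\le(|\tau|^{1/2}+1)|p(\tau)|e^{-|\tau|^2/2}$, which is bounded. As $\tau(0,\pm b)=b^2$, we have $\phi_b(y\,p(\tau))=2b\,p(b^2)$. If $b_1,b_2,\dots$ are nonzero with distinct squares, polynomial interpolation shows that $\phi_{b_1},\phi_{b_2},\dots$ are linearly independent. So $\ker\tilde R$ is infinite dimensional.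

The $\tau_o$-closure of $B_{v_o}$ is contained in $B_v$ and consists of functions even in $y$. Conversely, let $f\in B_v$ be even in $y$. As above, $f=A(z,\tau,\zeta)$ with $A$ entire. Every triple $(z,t,\zeta)\in\mathbf C^n$ is of the form $(z,\tau(z,y),\zeta)$, so $|A(z,t,\zeta)|\le e^{\frac12(|\operatorname{Im}z|+|t|^2+|\zeta|^2)}$ on $\mathbf C^n$. For $0<\epsilon<1$ put
\[
f_\epsilon=A\bigl((1-\epsilon)z,(1-\epsilon)\tau,(1-\epsilon)\zeta\bigr)\,S(\epsilon z/2).
\]
By \eqref{eq:S}, $|S(\epsilon z/2)|\le e^{\frac\epsilon2|\operatorname{Im}z|}\min(1,\frac2{\epsilon|z|})$; the coefficients of $|\operatorname{Im}z|$ in the exponents add up to $\frac12(1-\epsilon)+\frac\epsilon2-\frac12=0$, and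
\[
v|f_\epsilon|\le\min\Bigl(1,\frac2{\epsilon|z|}\Bigr)e^{-\frac12(1-(1-\epsilon)^2)(|\tau|^2+|\zeta|^2)} .
\]
So $f_\epsilon\in B_{v_o}$ by \eqref{eq:infty}, and $f_\epsilon\to f$ in $\tau_o$ as $\epsilon\to0$.
\end{proof}

\section{The plane: reduction and idea}

We turn to Theorem~\ref{thm:plane}. Two implications are immediate. If $B_{v_o}$ is $\tau_o$-dense in $B_v$, the suprema that define $\tilde v$ and $\tilde v_o$ agree, so (i) implies (ii). And (ii) implies (iii) with $C=1$. From here on $U\subset\mathbf C$ is open, $Q=\mathbf C\setminus U$, and (iii) holds with the constant $C$. In particular $\tilde v_o$ is finite, so for every $a\in U$ some $f\in E$ has $f(a)\ne0$. Admissibility will be assumed only in Section~\ref{sec:boundary}.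

\subsection{Annihilating measures}

\begin{lemma}\label{lem:reduction}
Suppose that every finite complex Borel measure $\mu$ on $U$ with $\int vf\,d\mu=0$ for all $f\in E$ satisfies $\int vg\,d\mu=0$ for all $g\in\mathcal H_v(U)$. Then $B_{v_o}$ is $\tau_o$-dense in $B_v$.
\end{lemma}

\begin{proof}
Suppose some $g\in B_v$ is not in the $\tau_o$-closure of the absolutely convex set $B_{v_o}$. The continuous linear functionals on $C(U)$ with the compact-open topology are the compactly supported complex measures. By the Hahn--Banach theorem there is such a measure $\sigma$ with $|\int f\,d\sigma|\le1$ for $f\in B_{v_o}$ and $|\int g\,d\sigma|>1$. The map $f\mapsto vf$ embeds $E$ isometrically in $C_0(U)$, so by the Hahn--Banach and Riesz theorems there is a measure $\nu$ on $U$ with $\|\nu\|\le1$ and $\int f\,d\sigma=\int vf\,d\nu$ for $f\in E$. Then $\mu=v^{-1}\sigma-\nu$ is a finite measure, $\int vf\,d\mu=0$ for $f\in E$, and $|\int vg\,d\mu|\ge|\int g\,d\sigma|-\|g\|_v\|\nu\|>0$, a contradiction.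
\end{proof}

We therefore fix a finite complex measure $\mu$ on $U$ with
\begin{equation}\label{eq:annih}
\int vf\,d\mu=0\qquad(f\in E)
\end{equation}
and a function $g\in\mathcal H_v(U)$, and we have to show that $\int vg\,d\mu=0$. Our tool is the Cauchy transform
\[
C_h(a)=\int\frac{v(z)h(z)}{z-a}\,d\mu(z)\qquad(h\in\mathcal H_v(U)),
\]
considered at those $a\in\mathbf C$ for which $\int\frac{d|\mu|(z)}{|z-a|}<\infty$.

\subsection{The idea: finitely many point masses on \texorpdfstring{$\mathbf C$}{C}}\label{sec:toy}
Let $U=\mathbf C$ and $\mu=\sum_jc_j\delta_{z_j}$, a finite sum with distinct $z_j$. Then $C_h(a)=\sum_jc_jv(z_j)h(z_j)/(z_j-a)$ is a rational function.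

For $a\in U$ and $f_1,f_2\in E$ the function
\begin{equation}\label{eq:dd}
z\longmapsto\frac{f_2(a)f_1(z)-f_1(a)f_2(z)}{z-a}
\end{equation}
is again in $E$: it is holomorphic because the numerator vanishes at $a$, and off a compact disc about $a$ in $U$ the factor $1/|z-a|$ is bounded. If $a$ is none of the $z_j$, inserting it into \eqref{eq:annih} gives $f_2(a)C_{f_1}(a)=f_1(a)C_{f_2}(a)$. So the quotient $k=C_f/f$ does not depend on $f\in E\setminus\{0\}$: there is a meromorphic function $k$ with
\[
C_f=kf\quad\text{for all }f\in E .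
\]
Near any given point we may compute $k$ from an $f\in E$ that does not vanish there. So the only possible poles of $k$ are simple ones at the $z_j$, with residues $-c_jv(z_j)$.

If $C_g=kg$ could be shown for our $g\in\mathcal H_v(\mathbf C)$, we would be close to the goal. Put $K_g=kg$. At each $z_j$ it has the same principal part as $C_g$, and neither function has other poles. So $K_g-C_g$ is entire, and we need its size at infinity. This is where (iii) enters. By \eqref{eq:annih} and $\frac1{z-a}+\frac1a=\frac z{a(z-a)}$, for $f\in E$ and $a\notin\{0,z_1,z_2,\dots\}$,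
\[
|k(a)||f(a)|=|C_f(a)|=\Bigl|\frac1a\sum_j\frac{c_jv(z_j)f(z_j)z_j}{z_j-a}\Bigr|\le\|f\|_v\,\Theta(a),\qquad \Theta(a)=\frac1{|a|}\sum_j\frac{|c_j||z_j|}{|z_j-a|} .
\]
Taking the supremum over $f\in B_{v_o}$ gives $|k|\le\tilde v_o\Theta$. Hence
\[
|K_g|\le\tilde v_o\,\Theta\,|g|\le C\,\tilde v|g|\,\Theta\le C\|g\|_v\Theta=O(|a|^{-2})\qquad(a\to\infty).
\]
An estimate for $C_f$, $f\in E$, has been transferred to $K_g$ at the cost of a constant factor. As $C_g(a)\to0$ at infinity, Liouville's theorem gives $K_g=C_g$. Finally $aC_g(a)\to-\int vg\,d\mu$ as $a\to\infty$, while $aK_g(a)\to0$. So $\int vg\,d\mu=0$.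

For a general measure, residues are replaced by the $\bar\partial$-equation and pointwise statements by statements almost everywhere. This costs only some care, and it settles $U=\mathbf C$. If $Q\neq\emptyset$, there is one new difficulty: $K_g$ is constructed on $U$, and we must exclude that $\bar\partial K_g$ acquires mass on $\partial U$.

\section{The plane: the Cauchy transform argument}

\subsection{Preliminaries}
Write $\bar\partial=\partial/\partial\bar z$ and let $dA$ be area measure. For a Lipschitz real function $\chi$ we have $|\bar\partial\chi|=\frac12|\nabla\chi|$ almost everywhere. For all $z,b\in\mathbf C$ and $\rho>0$,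
\begin{equation}\label{eq:disc}
\int_{D(b,\rho)}\frac{dA(a)}{|z-a|}\le\int_{D(z,\rho)}\frac{dA(a)}{|z-a|}=2\pi\rho ,
\end{equation}
because $D(b,\rho)\setminus D(z,\rho)$ and $D(z,\rho)\setminus D(b,\rho)$ have equal area, and the integrand is at most $1/\rho$ on the first set and at least $1/\rho$ on the second. So $P(a)=\int\frac{d|\mu|(z)}{|z-a|}$ satisfies
\begin{equation}\label{eq:P}
\int_{D(b,\rho)}P\,dA\le2\pi\rho\,\|\mu\| ,
\end{equation}
and $P<\infty$ almost everywhere. If $P(a)<\infty$, then $C_h(a)$ is defined, $|C_h(a)|\le\|h\|_vP(a)$, and $|\mu|(\{a\})=0$. For $\psi\in C_c^\infty(\mathbf C)$ the Cauchy--Pompeiu formula $\psi(z)=\frac1\pi\int\frac{\bar\partial\psi(a)}{z-a}\,dA(a)$ and Fubini's theorem give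
\begin{equation}\label{eq:dbarC}
\int C_h\,\bar\partial\psi\,dA=\pi\int\psi\,vh\,d\mu\qquad(h\in\mathcal H_v(U)),
\end{equation}
that is, $\bar\partial C_h=-\pi vh\mu$ as distributions on $\mathbf C$.

\subsection{The function \texorpdfstring{$K_g$}{Kg} and its bounds}
Let $a\in U$ with $P(a)<\infty$. The function \eqref{eq:dd} is in $E$, and since $|\mu|(\{a\})=0$ we may integrate it against $v\mu$ term by term; as in Section~\ref{sec:toy}, $f_2(a)C_{f_1}(a)=f_1(a)C_{f_2}(a)$ for $f_1,f_2\in E$. Some element of $E$ does not vanish at $a$, so there is a unique number $k(a)$ with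
\begin{equation}\label{eq:k}
C_f(a)=k(a)f(a)\qquad\text{for all }f\in E.
\end{equation}
Define $K_g=kg$ on $\{a\in U:P(a)<\infty\}$ and $K_g=0$ elsewhere, in particular on $Q$. Every point of $U$ has a neighborhood on which some $f\in E$ has no zeros, and there $k=C_f/f$ almost everywhere. So $K_g$ is measurable.

\begin{lemma}\label{lem:bound}
Let $a\in U$ with $P(a)<\infty$, and let $h$ be a bounded holomorphic function on $U$. Then
\[
|K_g(a)|\le C\|g\|_v\int\Bigl|\frac1{z-a}-h(z)\Bigr|\,d|\mu|(z).
\]
\end{lemma}

\begin{proof}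
Let $\Theta$ be the integral on the right and $f\in B_{v_o}$. Then $hf\in E$, so $\int vhf\,d\mu=0$ and
\[
|k(a)f(a)|=|C_f(a)|=\Bigl|\int vf\Bigl[\frac1{z-a}-h(z)\Bigr]d\mu(z)\Bigr|\le\Theta .
\]
The supremum over $f\in B_{v_o}$ gives $|k(a)|\le\tilde v_o(a)\Theta\le C\tilde v(a)\Theta$, and $\tilde v(a)|g(a)|\le\|g\|_v$ by definition of $\tilde v$.
\end{proof}

The function $h$ may depend on $a$, and choosing it is the key to what follows. The choice $h=0$ gives
\begin{equation}\label{eq:KP}
|K_g|\le C\|g\|_vP ,
\end{equation}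
so $K_g\in L^1_{\rm loc}(\mathbf C)$ by \eqref{eq:P}. For $a\ne0$ the constant $h=-1/a$ gives
\begin{equation}\label{eq:Kinf}
|a\,K_g(a)|\le C\|g\|_v\int\frac{|z|}{|z-a|}\,d|\mu|(z) ,
\end{equation}
which is the estimate at infinity of Section~\ref{sec:toy}. (Where $K_g=0$ by definition, both bounds are trivial.) Near the boundary of $U$ we shall use for $h$ a bounded holomorphic function that imitates the Cauchy kernel $1/(z-a)$.

\begin{lemma}\label{lem:interior}
For every Lipschitz function $\psi$ with compact support in $U$,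
\begin{equation}\label{eq:dbarK}
\int K_g\,\bar\partial\psi\,dA=\pi\int\psi\,vg\,d\mu .
\end{equation}
\end{lemma}

\begin{proof}
Let $V\subset U$ be an open set on which some $f\in E$ has no zeros, and let $\psi\in C_c^\infty(V)$. As $g/f$ is holomorphic on $V$, \eqref{eq:k} and \eqref{eq:dbarC} give
\[
\int K_g\,\bar\partial\psi\,dA=\int C_f\,\bar\partial\Bigl(\psi\,\frac gf\Bigr)dA=\pi\int\psi\,\frac gf\,vf\,d\mu=\pi\int\psi\,vg\,d\mu .
\]
Such sets $V$ cover $U$, so a partition of unity gives \eqref{eq:dbarK} for $\psi\in C_c^\infty(U)$. If $\psi$ is Lipschitz, its mollifications $\psi_\delta$ converge uniformly to $\psi$, and $\bar\partial\psi_\delta\to\bar\partial\psi$ almost everywhere, with a uniform bound and supports in a fixed compact subset of $U$. Dominated convergence gives \eqref{eq:dbarK}.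
\end{proof}

\subsection{The conclusion if there is no boundary mass}

\begin{proposition}\label{prop:close}
If \eqref{eq:dbarK} holds for all $\psi\in C_c^\infty(\mathbf C)$, then $\int vg\,d\mu=0$.
\end{proposition}

\begin{proof}
By hypothesis and \eqref{eq:dbarC} the function $H=K_g-C_g\in L^1_{\rm loc}(\mathbf C)$ satisfies $\bar\partial H=0$ in the sense of distributions, so $H$ agrees almost everywhere with an entire function, again called $H$. By \eqref{eq:KP}, $|H|\le(C+1)\|g\|_vP$ almost everywhere. The mean value property and \eqref{eq:P} give, for every $b$ and $\rho$,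
\[
|H(b)|\le\frac1{\pi\rho^2}\int_{D(b,\rho)}|H|\,dA\le\frac{2(C+1)\|g\|_v\|\mu\|}\rho .
\]
Let $\rho\to\infty$. Then $H=0$, that is, $K_g=C_g$ almost everywhere.

Put $m=\int vg\,d\mu$. From $\frac a{z-a}+1=\frac z{z-a}$ we have $aC_g(a)+m=\int vg\,\frac z{z-a}\,d\mu$ for almost every $a$. Together with \eqref{eq:Kinf} and $K_g=C_g$ this gives
\[
|aC_g(a)|\le C\|g\|_v\int\frac{|z|}{|z-a|}\,d|\mu|,\qquad |aC_g(a)+m|\le\|g\|_v\int\frac{|z|}{|z-a|}\,d|\mu|
\]
for almost every $a$. The support of $\mu$ may be unbounded, so we cannot simply let $a\to\infty$; instead we average over $A_\rho=\{\rho<|a|<2\rho\}$, whose area is $3\pi\rho^2$. Let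
\[
L_\rho(z)=\frac1{3\pi\rho^2}\int_{A_\rho}\frac{|z|}{|z-a|}\,dA(a) .
\]
If $|z|\le4\rho$, then $L_\rho(z)\le\frac{4\rho\cdot2\pi\cdot2\rho}{3\pi\rho^2}=\frac{16}3$ by \eqref{eq:disc}, as $A_\rho\subset D(0,2\rho)$. If $|z|>4\rho$, then $|z-a|\ge|z|/2$ on $A_\rho$ and $L_\rho(z)\le2$. For fixed $z$ and $\rho>2|z|$ we have $|z-a|\ge\rho/2$ on $A_\rho$ and $L_\rho(z)\le2|z|/\rho\to0$. By dominated convergence $\int L_\rho\,d|\mu|\to0$ as $\rho\to\infty$. So the averages over $A_\rho$ of $|aC_g(a)|$ and of $|aC_g(a)+m|$ both tend to $0$, and $m=0$.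
\end{proof}

For $U=\mathbf C$ the hypothesis of Proposition~\ref{prop:close} is contained in Lemma~\ref{lem:interior}. With Lemma~\ref{lem:reduction}, Theorem~\ref{thm:plane} is proved in this case.

\section{The plane: no mass on the boundary}\label{sec:boundary}

Let $Q\ne\emptyset$. By a partition of unity and Lemma~\ref{lem:interior}, the hypothesis of Proposition~\ref{prop:close} holds as soon as every $p\in Q$ has a disc $D\ni p$ such that \eqref{eq:dbarK} is true for all $\psi\in C_c^\infty(D)$. We obtain this by cutting off near $Q$.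

\begin{lemma}\label{lem:cutoff}
Let $D$ be an open disc and let $\chi_n:\mathbf C\to[0,1]$ be Lipschitz functions such that $\chi_n\to1$ pointwise on $U\cap D$, and $\chi_n\psi$ has compact support in $U$ for every $\psi\in C_c^\infty(D)$. If
\begin{equation}\label{eq:goal}
\int_D|K_g||\bar\partial\chi_n|\,dA\to0 ,
\end{equation}
then \eqref{eq:dbarK} holds for all $\psi\in C_c^\infty(D)$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:interior} for $\chi_n\psi$ reads
\[
\int K_g\,\chi_n\,\bar\partial\psi\,dA+\int K_g\,\psi\,\bar\partial\chi_n\,dA=\pi\int\chi_n\psi\,vg\,d\mu .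
\]
The second integral tends to $0$ by \eqref{eq:goal}. In the other two, dominated convergence applies: $K_g\in L^1_{\rm loc}$ vanishes on $Q$, $\mu$ is a finite measure on $U$, and $vg$ is bounded.
\end{proof}

\subsection{Isolated points of \texorpdfstring{$Q$}{Q}}
Let $D$ be a disc about $p$ with $Q\cap D=\{p\}$. Near an isolated point the bound \eqref{eq:KP} suffices. Let $\chi_n(a)=\min(1,\max(0,n|a-p|-1))$; it vanishes for $|a-p|\le1/n$ and equals $1$ for $|a-p|\ge2/n$, and $|\bar\partial\chi_n|\le n$. By \eqref{eq:KP} and Fubini,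
\[
\int_D|K_g||\bar\partial\chi_n|\,dA\le C\|g\|_v\int J_n\,d|\mu|,\qquad J_n(z)=n\int_{D(p,2/n)}\frac{dA(a)}{|z-a|}\le4\pi ,
\]
the last inequality by \eqref{eq:disc}. If $z\in U$ and $n>4/|z-p|$, then $|z-a|\ge|z-p|/2$ in the integral, and $J_n(z)\le n\cdot\frac{4\pi}{n^2}\cdot\frac2{|z-p|}\to0$. Dominated convergence gives \eqref{eq:goal}.

\subsection{A bounded substitute for the Cauchy kernel}
Now let $p$ satisfy (b), and let $d(a)=\operatorname{dist}(a,Q)$. A cutoff near $Q$ has $|\bar\partial\chi_n|$ of order $1/d$, and \eqref{eq:KP} is then too weak. For instance, if $Q$ is a half-plane, the shell $\{a\in D:\delta<d(a)<2\delta\}$ has area of order $\delta$ and the integral of $\frac1{d(a)|z-a|}$ over it does not tend to $0$ with $\delta$. We need a bound with an additional factor $d(a)$ away from $z=a$. Lemma~\ref{lem:bound} provides it if some bounded holomorphic function on $U$ is close to $1/(z-a)$ away from $a$. Put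
\[
\kappa(a,z)=\min\Bigl(\frac1{|z-a|},\frac{d(a)}{|z-a|^2}\Bigr).
\]

\begin{lemma}\label{lem:kernel}
Let $a\in U$, $\rho=d(a)$, and let $q\in Q$ with $|a-q|=\rho$. Suppose there is a compact connected set $K\subset Q\cap\overline D(q,\rho)$ that contains $q$ and a point $q_1$ with $|q_1-q|=\rho$. Then there is a bounded holomorphic function $h$ on $U$ with
\[
\Bigl|\frac1{z-a}-h(z)\Bigr|\le68\,\kappa(a,z)\qquad(z\in U\setminus\{a\}).
\]
\end{lemma}

\begin{proof}
Let $\Omega$ be the component of $\hat{\mathbf C}\setminus K$ that contains $\infty$. It is simply connected because $K$ is connected, and it omits the two points $q$ and $q_1$. Let $r$ be the Riemann map of $\Omega$ onto the unit disc with $r(\infty)=0$ and $\gamma=\lim_{z\to\infty}zr(z)>0$, and put $r=0$ on the other components of $\hat{\mathbf C}\setminus K$. Then $r$ is holomorphic on $\mathbf C\setminus K\supset U$ and $|r|\le1$. We take $h=r/\gamma$, which has the leading term $1/z$ at infinity, and need to know that $\gamma$ is comparable to $\rho$.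

\emph{Lower bound $\gamma\ge\rho/4$.} This is the classical capacity estimate for continua (see, e.g., \cite{Pommerenke}). We recall the proof. The function $F(w)=1/(r^{-1}(w)-q)$, with $r^{-1}$ the inverse of $r|_\Omega$, is univalent on the unit disc, $F(0)=0$, and $F'(0)=\lim_{z\to\infty}\frac1{(z-q)r(z)}=\frac1\gamma$. By the Koebe quarter theorem its image contains $D(0,\frac1{4\gamma})$. As $q_1\notin\Omega$, the value $1/(q_1-q)$, of modulus $1/\rho$, is omitted. So $\frac1\rho\ge\frac1{4\gamma}$.

\emph{Upper bound and second-order approximation.} The set $\{|z-q|>\rho\}\cup\{\infty\}$ is contained in $\Omega$. The maximum principle for $(z-q)r(z)$, which has the value $\gamma$ at $\infty$, gives $\gamma\le\rho$. Hence $s(z)=r(z)-\frac\gamma{z-q}$ satisfies $|s|\le2$ on this set. Since $s$ vanishes to second order at $\infty$, the maximum principle for $(z-q)^2s(z)$ gives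
\[
|s(z)|\le\frac{2\rho^2}{|z-q|^2}\qquad(|z-q|>\rho).
\]

\emph{The estimate.} Let $z\in U\setminus\{a\}$. If $|z-a|\le4\rho$, then
\[
\Bigl|\frac1{z-a}-\frac{r(z)}\gamma\Bigr|\le\frac1{|z-a|}+\frac4\rho\le\frac{17}{|z-a|}\le68\,\kappa(a,z),
\]
because $\kappa(a,z)\ge\frac1{4|z-a|}$ for such $z$. If $|z-a|>4\rho$, then $|z-q|\ge|z-a|-\rho\ge\frac34|z-a|>\rho$, and
\[
\Bigl|\frac1{z-a}-\frac{r(z)}\gamma\Bigr|\le\Bigl|\frac1{z-a}-\frac1{z-q}\Bigr|+\frac{|s(z)|}\gamma
\le\frac{\rho}{|z-a||z-q|}+\frac{8\rho}{|z-q|^2}\le\Bigl(\frac43+\frac{128}9\Bigr)\frac\rho{|z-a|^2}\le17\,\kappa(a,z).\qedhere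
\]
\end{proof}

\subsection{Boundary points of type (b)}
Let $\ell$ be as in (b) and $D=D(p,\ell/4)$. We first check that Lemma~\ref{lem:kernel} applies to every $a\in U\cap D$. Put $\rho=d(a)\le|a-p|<\ell/4$ and choose $q\in Q$ with $|a-q|=\rho$. Then $q\in D(p,\ell)$, so the component $Q_q$ of $Q$ containing $q$ has diameter at least $\ell>2\rho$, and $Q_q\not\subset\overline D(q,\rho)$. Let $Y$ be the continuum $Q_q$ if $Q_q$ is bounded, and $Q_q\cup\{\infty\}\subset\hat{\mathbf C}$ otherwise. The set $W=Y\cap D(q,\rho)$ is a nonempty proper open subset of $Y$, and its boundary in $Y$ lies on the circle $\partial D(q,\rho)$. By boundary bumping \cite[Thm.~5.4]{Nadler} the component $K$ of $\overline W$ that contains $q$ meets $\partial D(q,\rho)$. This $K$ satisfies the hypothesis of Lemma~\ref{lem:kernel}.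

Lemmas~\ref{lem:kernel} and \ref{lem:bound} now give
\begin{equation}\label{eq:Kkappa}
|K_g(a)|\le68\,C\|g\|_v\int\kappa(a,z)\,d|\mu|(z)\qquad\text{for almost every }a\in U\cap D .
\end{equation}

It remains to choose the cutoffs. A cutoff on a single shell $\{\delta<d<2\delta\}$ would lead to integrals that we can only bound by a multiple of $\int_{\delta\le|z-a|\le1}|z-a|^{-2}dA(a)=2\pi\ln\frac1\delta$. So we spread the cutoff over $n$ dyadic shells, which gains a factor $1/n$ and compensates the logarithm. Let
\[
\chi_n=\begin{cases}1&\text{where }d\ge2^{-n},\\ \frac1n\bigl(2n-\log_2\frac1d\bigr)&\text{where }2^{-2n}<d<2^{-n},\\ 0&\text{where }d\le2^{-2n}.\end{cases}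
\]
The function $d$ is Lipschitz with constant $1$, so $\chi_n$ is Lipschitz; on $T_n=\{2^{-2n}<d<2^{-n}\}$ we have $|\bar\partial\chi_n|\le\frac1{2n\,d\ln2}\le\frac1{n\,d}$ almost everywhere, and $\bar\partial\chi_n=0$ almost everywhere off $T_n$, since the gradient of a Lipschitz function vanishes almost everywhere on each of its level sets. The support of $\chi_n$ lies in $\{d\ge2^{-2n}\}\subset U$, and $\chi_n\to1$ on $U$. By \eqref{eq:Kkappa} and Fubini,
\[
\int_D|K_g||\bar\partial\chi_n|\,dA\le68\,C\|g\|_v\int I_n\,d|\mu|,\qquad I_n(z)=\int_{T_n\cap D}\frac{\kappa(a,z)}{n\,d(a)}\,dA(a).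
\]

\emph{$I_n$ is bounded uniformly in $n$ and $z$.} Where $|z-a|\ge d(a)$ the integrand is $\frac1{n|z-a|^2}$ and $|z-a|>2^{-2n}$, so this part of $I_n(z)$ is at most
\[
\frac1n\int_{2^{-2n}\le|z-a|\le1}\frac{dA(a)}{|z-a|^2}+\frac{|D|}n=4\pi\ln2+\frac{|D|}n ,
\]
with $|D|$ the area of $D$. Where $|z-a|<d(a)$ the integrand is $\frac1{n\,d(a)|z-a|}$. For $2^{-j-1}\le d(a)\le2^{-j}$, $n\le j\le2n-1$, this part contributes at most $\frac{2^{j+1}}n\int_{|z-a|<2^{-j}}\frac{dA(a)}{|z-a|}=\frac{2^{j+1}}n\,2\pi2^{-j}=\frac{4\pi}n$, and the sum over the $n$ values of $j$ is at most $4\pi$.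

\emph{$I_n(z)\to0$ for each $z\in U$.} Let $2^{-n}<d(z)/2$. For $a\in T_n$ we have $|z-a|\ge d(z)-d(a)\ge d(z)/2>d(a)$, so $I_n(z)\le\frac1n|D|\frac4{d(z)^2}$.

Dominated convergence gives $\int I_n\,d|\mu|\to0$, which yields \eqref{eq:goal}.

\begin{proof}[End of the proof of Theorem~\ref{thm:plane}]
Let $U$ be admissible and assume (iii). By Lemma~\ref{lem:cutoff} and the two cases just treated, every $p\in Q$ has a disc $D$ such that \eqref{eq:dbarK} holds for all $\psi\in C_c^\infty(D)$. So \eqref{eq:dbarK} holds for all $\psi\in C_c^\infty(\mathbf C)$, and Proposition~\ref{prop:close} gives $\int vg\,d\mu=0$. As $\mu$ and $g$ were arbitrary, Lemma~\ref{lem:reduction} gives (i).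
\end{proof}

\begin{remark}
The hypothesis $\tilde v_o\le C\tilde v$ enters in two ways: $\tilde v_o<\infty$ makes $k$ well defined, and the inequality itself is used only to prove Lemma~\ref{lem:bound}. Admissibility is used only in Section~\ref{sec:boundary}, to rule out mass on $\partial U$. That $U$ lies in the plane is used at the very start: the divided difference \eqref{eq:dd} is holomorphic because a function that vanishes at $a$ is divisible by $z-a$. On the curve $X$ of Section~\ref{sec:curve} this fails: if $\sin a\neq0$, then $z-a$ vanishes at both points of $X$ over $a$, so a function that vanishes at only one of them is not divisible by $z-a$. And there the conclusion fails as well.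
\end{remark}

\begin{thebibliography}{9}

\bibitem{BP}
\emph{The Biduality Problem and M-Ideals in Weighted Spaces of Holomorphic Functions},
\texttt{https://www.heldermann-verlag.de/jca/jca18/jca1032\_b.pdf}.

\bibitem{Nadler}
Nadler, \emph{Continuum Theory}.

\bibitem{Pommerenke}
Pommerenke, \emph{Boundary Behaviour of Conformal Maps}.

\end{thebibliography}
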